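# Shard polytopes and a chain complex of normals

## 1. Spans of normals along the fan of an arrangement

The lecture turns on one construction. Take a hyperplane arrangement, cut its hyperplanes into certain pieces called shards, and choose a set $I$ of shards. To each cone $\sigma$ of the fan of the arrangement attach the vector space $N_I(\sigma)$ spanned by the normals of those shards in $I$ that contain $\sigma$. A smaller cone lies on more shards, so these spaces grow as cones shrink, and the usual cellular boundary makes them into a chain complex $C^I$. We first define all this precisely and then say what it is for.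

**The fan.** Let $\mathcal A$ be a finite central arrangement of hyperplanes in $\mathbb R^n$. Its regions are the closures of the connected components of $\mathbb R^n\setminus\bigcup_{H\in\mathcal A}H$. The regions and all their faces form a complete polyhedral fan $\mathcal F$. Let $\mathcal F_k$ be the set of its $k$-dimensional cones; the elements of $\mathcal F_{n-1}$ are called walls. Fix a region $B$, the base region, and for each $H\in\mathcal A$ a linear form $f_H$ with kernel $H$, positive on $\mathrm{int}\,B$. Until Section 2 says otherwise, $\mathcal A$ is nonempty and essential, that is $\bigcap_{H\in\mathcal A}H=\{0\}$. Then all cones of $\mathcal F$ are pointed and $\mathcal F_0=\{\{0\}\}$. For $\sigma\in\mathcal F$ put $\mathcal A_\sigma=\{H\in\mathcal A:\sigma\subseteq H\}$.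

Cones of $\mathcal F$ are given by weak sign conditions on the forms $f_H$, and this gives three facts that we use constantly.

- (F1) For $\sigma\in\mathcal F$ and $H\in\mathcal A$, either $\sigma\subseteq H$ or $f_H$ has a constant nonzero sign on $\mathrm{relint}\,\sigma$. So $\mathrm{relint}\,\sigma$ is contained in or disjoint from any intersection of hyperplanes of $\mathcal A$, and every such intersection is a union of cones of $\mathcal F$.
- (F2) If $\mathrm{relint}\,\sigma\cap\tau\ne\emptyset$ with $\sigma,\tau\in\mathcal F$, then $\sigma$ is a face of $\tau$. Hence a union of cones of $\mathcal F$ that contains one point of $\mathrm{relint}\,\sigma$ contains $\sigma$.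
- (F3) The span of $\sigma$ is the intersection of the hyperplanes in $\mathcal A_\sigma$, since $\mathrm{relint}\,\sigma$ is cut out of that intersection by strict inequalities.

**Definition (shards).** Let $X$ be a codimension-2 subspace that is an intersection of hyperplanes of $\mathcal A$, and let $\mathcal A_X=\{H\in\mathcal A:X\subseteq H\}$. The two hyperplanes of $\mathcal A_X$ bounding the region of $\mathcal A_X$ that contains $B$ are the basic hyperplanes of $\mathcal A_X$. Every non-basic $K\in\mathcal A_X$ is cut along $X$; we call $X$ a cut of $K$. The shards of $H\in\mathcal A$ are the closures of the connected components of $H$ with all its cuts removed. The set of all shards is $\mathrm{Sh}(\mathcal A,B)$.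

If $K_1,K_2$ are the basic hyperplanes of $\mathcal A_X$ and $K\in\mathcal A_X$ is non-basic, then $f_K\ge 0$ on the cone $\{f_{K_1}\ge0,\ f_{K_2}\ge0\}$, so by Farkas' lemma $f_K$ is a nonnegative combination of $f_{K_1},f_{K_2}$. Neither coefficient vanishes since $K\ne K_1,K_2$:
$$f_K=\alpha f_{K_1}+\beta f_{K_2},\qquad \alpha,\beta>0.\tag{1}$$

**Example (three lines).** In $\mathbb R^2$ let $f_1=x$, $f_2=y$, $f_3=x+y$, with lines $H_1,H_2,H_3$ and $B=\{x,y\ge0\}$. The only $X$ is $\{0\}$, and $H_1,H_2$ are basic. The shards are the lines $H_1$, $H_2$ and the two rays $\Sigma_+=\mathbb R_{\ge0}(1,-1)$ and $\Sigma_-=\mathbb R_{\ge0}(-1,1)$ of $H_3$.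

**Example (six hyperplanes).** In $\mathbb R^4$ modulo the line $x_1=x_2=x_3=x_4$, let $H_{ij}$ $(i<j)$ be the kernel of $f_{ij}=x_j-x_i$, and $B=\{x_1\le x_2\le x_3\le x_4\}$. The rank-two subarrangements are $\{H_{ij},H_{jk},H_{ik}\}$ for $i<j<k$, where $f_{ik}=f_{ij}+f_{jk}$, so that $H_{ij},H_{jk}$ are basic; and the pairs $\{H_{ij},H_{kl}\}$ with $i,j,k,l$ distinct, where both members are basic. So $H_{12},H_{23},H_{34}$ are uncut; $H_{13}$ is cut once (along $x_1=x_2=x_3$), $H_{24}$ once, and $H_{14}$ twice (along $x_1=x_2=x_4$ and along $x_1=x_3=x_4$). This gives $3+2+2+4=11$ shards. One of them is $\{x_2\le x_1=x_4\le x_3\}$.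

**Facts on shards.** Let $\Sigma$ be a shard of $H$, the closure of the component $C$ of $H$ minus its cuts. The cuts are hyperplanes in $H$, so $C$ is an open convex cone in $H$ and $\mathrm{relint}\,\Sigma=C$. Put $\partial\Sigma=\Sigma\setminus C$.

- (S1) $\partial\Sigma$ is the part of $\Sigma$ in the cuts of $H$. Indeed a point of $\Sigma$ in no cut lies in some component of $H$ minus the cuts, which is open in $H$ and meets $C$, hence equals $C$.
- (S2) $\Sigma$ and $\partial\Sigma$ are unions of cones of $\mathcal F$, and $\Sigma$ is a union of walls. A cut $X$ of $H$ has the form $H\cap K$ with $K\in\mathcal A$, so its sides in $H$ are given by the sign of $f_K$, and (F1) gives the first claim. Removing from $C$ all hyperplanes other than $H$ leaves a dense subset of $C$, a union of relative interiors of walls, and its closure is $\Sigma$.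
- (S3) If $\sigma\in\mathcal F$, $\sigma\subseteq\Sigma$, then either $\sigma\subseteq\partial\Sigma$ or $\mathrm{relint}\,\sigma\subseteq\mathrm{relint}\,\Sigma$. This follows from (S1) and (F1).
- (S4) $\mathrm{relint}\,\Sigma$ is disjoint from every other shard of $H$, because $C$ is open in $H$ and disjoint from the other components.
- (S5) Each wall $\sigma$ lies in exactly one shard: $\mathrm{relint}\,\sigma$ meets only one hyperplane $H$, hence no cut of $H$, so it lies in one component of $H$ minus the cuts. Moreover $\mathrm{relint}\,\sigma$ is disjoint from all other shards. So for a set $I$ of shards, $\sigma\subseteq\bigcup I$ if and only if the shard of $\sigma$ is in $I$.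

**Definition (complex of normals).** For a set $I$ of shards and $\sigma\in\mathcal F$ put
$$N_I(\sigma)=\mathrm{span}\{f_K:\ \text{some shard }\Sigma'\in I\text{ of }K\text{ contains }\sigma\}\subseteq(\mathbb R^n)^*.$$
Orient the regions by the standard orientation of $\mathbb R^n$. Orient each wall $\sigma\subset H$ so that its incidence number with the adjacent region in $\{f_H\ge0\}$ is $+1$, hence $-1$ with the other adjacent region; then all walls in $H$ carry the same orientation of $H$, as boundary of $\{f_H\ge0\}$. Orient the other cones arbitrarily, and let $[\sigma:\tau]=\pm1$ be the incidence numbers. Put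
$$D_k=\bigoplus_{\sigma\in\mathcal F_k}(\mathbb R^n)^*\cdot\sigma,\qquad \partial(u\cdot\sigma)=\sum_{\tau\in\mathcal F_{k-1},\ \tau\subset\sigma}[\sigma:\tau]\,u\cdot\tau ,\qquad C^I_k=\bigoplus_{\sigma\in\mathcal F_k}N_I(\sigma)\cdot\sigma\subseteq D_k .$$
If $\tau\subseteq\sigma$ then $N_I(\sigma)\subseteq N_I(\tau)$, so $C^I$ is a subcomplex of $D$.

Since the cones are pointed, the sets $\sigma\cap S^{n-1}$ with $\sigma\ne\{0\}$ are the cells of a regular cell structure on $S^{n-1}$. So $D$ is, up to a degree shift by one, the augmented cellular chain complex of $S^{n-1}$ with coefficients in $(\mathbb R^n)^*$; the cone $\{0\}$ accounts for the augmentation. Hence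
$$H_k(D)=0\ \ (k\ne n),\qquad H_n(D)=(\mathbb R^n)^*\ \text{(families with the same form on every region)}.\tag{2}$$
Regions lie in no shard, so $C^I_n=0$. For a wall $\sigma\subset H$ in the shard $\Sigma$, (S5) says that $N_I(\sigma)=\mathbb Rf_H$ if $\Sigma\in I$ and $N_I(\sigma)=0$ otherwise. An element of $C^I_{n-1}$ is therefore a choice of one real number $w_\sigma$ for each wall $\sigma$ in a shard of $I$, and it is a cycle if and only if
$$\sum_{\sigma\in\mathcal F_{n-1},\ \sigma\supset G}[\sigma:G]\;w_\sigma f_{H_\sigma}=0\qquad\text{for every }G\in\mathcal F_{n-2},\tag{3}$$
where $H_\sigma$ is the hyperplane of $\sigma$ and $w_\sigma=0$ on all other walls.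

**What the complex is for.** Let $g$ be a continuous function on $\mathbb R^n$ that is linear on each region, $g=g_R$ on $R$. At a wall $\sigma\subset H$ between $R_+$ (where $f_H\ge0$) and $R_-$, the form $g_{R_+}-g_{R_-}$ vanishes on $\sigma$, hence on $H$, so
$$g_{R_+}-g_{R_-}=w_\sigma(g)\,f_H .$$
Call $w_\sigma(g)$ the *bend* of $g$ at $\sigma$. Going once around $G\in\mathcal F_{n-2}$ the changes of $g$ add up to $0$, and this is (3). So cycles of $C^I$ in degree $n-1$ should be the bends of piecewise linear functions that bend only along the shards in $I$; Lemma 8 makes this exact. If all bends are nonnegative, such a function is the support function of a polytope (Lemma 10). The complex is thus a tool for producing polytopes whose normal fan has its walls on prescribed shards. Next comes the problem that asks for such polytopes.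

## 2. The poset of regions, forcing, and the conjecture

**Definition (poset of regions).** For a region $R$ let $S(R)$ be the set of hyperplanes of $\mathcal A$ separating $R$ from $B$. The poset of regions $\mathrm{PR}(\mathcal A,B)$ is the set of regions ordered by $R\le R'$ if and only if $S(R)\subseteq S(R')$.

**Definition (congruences).** A lattice congruence of a finite lattice $L$ is an equivalence relation compatible with $\vee$ and $\wedge$. Its classes are intervals: a class is closed under $\vee$ and $\wedge$, so it has a least element $a$ and a greatest element $b$, and if $a\le x\le b$ then $x=x\vee a\equiv x\vee b=b$. For $x,y\in L$ let $\mathrm{con}(x,y)$ be the smallest congruence identifying $x$ and $y$. A join-irreducible $j$ covers a unique element $j_*$; a meet-irreducible $m$ is covered by a unique element $m^*$.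

**Definition (congruence uniform).** A finite lattice is congruence uniform if it can be obtained from the one-element lattice by a finite sequence of doublings of intervals. Here doubling an interval $I$ of $L$ means passing to the subposet $(L_{\le I}\times\{0\})\cup\bigl(((L\setminus L_{\le I})\cup I)\times\{1\}\bigr)$ of $L\times\{0<1\}$, where $L_{\le I}$ is the set of elements lying below some element of $I$. Equivalently, the maps $j\mapsto\mathrm{con}(j_*,j)$ and $m\mapsto\mathrm{con}(m,m^*)$, from join-irreducible and from meet-irreducible elements, are both bijections onto the set of join-irreducible congruences of $L$. The proof uses only two consequences: $L$ is a lattice, and $j\mapsto\mathrm{con}(j_*,j)$ is injective.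

For instance, doubling the point gives the two-element chain, doubling the whole chain gives the square $\{0,a,c,1\}$, and doubling first $\{a\}$ and then $\{c\}$ gives a hexagon: bottom, top and two chains of two elements in between.

**Definition (forcing).** A congruence $\equiv$ of $\mathrm{PR}(\mathcal A,B)$ contracts a shard $\Sigma$ if $R\equiv R'$ for some pair of adjacent regions whose common facet is contained in $\Sigma$. Write $\Sigma'\preceq\Sigma$ if every congruence that contracts $\Sigma'$ also contracts $\Sigma$.

**Conventions on polytopes.** Polytopes $P$ live in $(\mathbb R^n)^*\cong\mathbb R^n$, and $h_P(x)=\max_{v\in P}v(x)$ is the support function. The maximal cones of the normal fan are $N_v=\{x:v(x)=h_P(x)\}$, $v$ a vertex, and its walls are its codimension-one cones.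

**Definition (shard polytope).** A shard polytope for a shard $\Sigma$ is a polytope $P$ such that

- (i) the normal fan of $P$ coarsens the fan of $\mathcal A$: every cone of $\mathcal F$ is contained in a cone of the normal fan of $P$;
- (ii) the union of the walls of the normal fan of $P$ contains $\Sigma$ and is contained in $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$.

The conjecture of Padrol, Pilaud and Ritter ('20), stated in the slides "The Facial Weak Order" (https://179987.annawisefintch.tech/slides/2020_Copenhagen_aram_dermenjian.pdf), says that if $\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice, then every shard admits a shard polytope. It is true, in the following form.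

**Theorem A.** If $\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice, every shard $\Sigma$ has a shard polytope. It can be chosen so that the union of the walls of its normal fan is exactly $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$.

For a set $I$ of shards let $Z_I$ be the space of continuous functions on $\mathbb R^n$, linear on each region, whose non-linearity locus is contained in $\bigcup I$, modulo linear functions. Lemma 3 will show that $\preceq$ is a partial order. A down-set is a set $I$ of shards such that $\Sigma\in I$ and $\Sigma'\preceq\Sigma$ imply $\Sigma'\in I$.

**Theorem B.** Let $\mathrm{PR}(\mathcal A,B)$ be a congruence uniform lattice and $I$ a down-set of shards.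

1. $\dim Z_I=|I|$. The support functions of any choice of shard polytopes $(P_\Sigma)_{\Sigma\in I}$ form a basis of $Z_I$.
2. If $g\in Z_I$ and $\Sigma$ is maximal in $I$, the bend $w_\sigma(g)$ is the same for all walls $\sigma\subseteq\Sigma$.
3. There is a polytope whose normal fan has wall union exactly $\bigcup I$. In particular, for every lattice congruence $\equiv$ of $\mathrm{PR}(\mathcal A,B)$, the unions of the congruence classes are the maximal cones of the normal fan of a polytope: every quotient fan is polytopal.
4. Every shard has a Minkowski-indecomposable shard polytope.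

**Reduction to essential arrangements.** If $\mathcal A=\emptyset$ there are no shards, $Z_\emptyset=0$, and a point serves in part 3 of Theorem B. In general let $V=\bigcap_{H\in\mathcal A}H$. Regions, cones and shards of $\mathcal A$ are the preimages of those of the quotient arrangement in $\mathbb R^n/V$, and the posets of regions agree. If $g$ is continuous and linear on regions, all $g_R$ agree on $V$ (which lies in every region), so after subtracting a linear form $g$ vanishes on $V$ and descends to $\mathbb R^n/V$; thus $Z_I$ and the bends are the same. In the same way a polytope whose normal fan coarsens $\mathcal F$ has vertices that agree on $V$, so a translate of it lies in $(\mathbb R^n/V)^*\subseteq(\mathbb R^n)^*$; and the normal fan of a polytope in $(\mathbb R^n/V)^*$ is pulled back under $\mathbb R^n\to\mathbb R^n/V$. So from now on $\mathcal A$ is again nonempty and essential. We write $L=\mathrm{PR}(\mathcal A,B)$ and assume that $L$ is a congruence uniform lattice.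

## 3. One point, three lines

For $n=1$ and $\mathcal A=\{\{0\}\}$ there is one shard, $\{0\}$. The function $\max(0,f_H)$ has bend $1$ there, and it is the support function of a segment.

Now take the three lines of Section 1. Starting at $B$ and going counterclockwise we cross the rays $(0,1)$, $(-1,1)$, $(-1,0)$, which lie on $H_1,H_3,H_2$; going clockwise we cross $(1,0)$, $(1,-1)$, $(0,-1)$, which lie on $H_2,H_3,H_1$. So $L$ is the hexagon
$$B\lessdot a\lessdot a'\lessdot -B,\qquad B\lessdot c\lessdot b\lessdot -B,$$
with $S(a)=\{H_1\}$, $S(a')=\{H_1,H_3\}$, $S(c)=\{H_2\}$, $S(b)=\{H_2,H_3\}$. It is congruence uniform by the doublings above.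

Let us compute the forcing order. Suppose $B\equiv a$. Then $b=b\vee B\equiv b\vee a=-B$ and $c=c\vee B\equiv c\vee a=-B$, so $c\equiv b\equiv -B$; and $B=a'\wedge b\equiv a'\wedge(-B)=a'$. So contracting $H_1$ contracts both $\Sigma_+$ and $\Sigma_-$. By symmetry so does contracting $H_2$. On the other hand the relation whose only nontrivial class is $\{a,a'\}$ is a congruence, because an element of the other chain has the same join and the same meet with $a$ as with $a'$. So $\Sigma_-$ forces nothing else; the same holds for $\Sigma_+$. Hence $H_1,H_2\prec\Sigma_\pm$, and there are no other relations.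

Next, the functions. Going counterclockwise around $0$, the changes of $g$ at the six rays are $+w f_2$ at $(1,0)$, $-wf_1$ at $(0,1)$, $-wf_3$ at $(-1,1)$, $-wf_2$ at $(-1,0)$, $+wf_1$ at $(0,-1)$, $+wf_3$ at $(1,-1)$. Put $\delta=w_{(1,-1)}-w_{(-1,1)}$. Since $f_3=f_1+f_2$, the sum vanishes if and only if
$$w_{(-1,0)}=w_{(1,0)}+\delta,\qquad w_{(0,1)}=w_{(0,-1)}+\delta .\tag{4}$$
So the solution space has dimension $6-2=4$, the number of shards. Choosing bend $1$ on $\Sigma_+$, bend $0$ on $\Sigma_-$, and the smallest nonnegative values elsewhere gives bend $1$ on the rays $(1,-1)$, $(-1,0)$, $(0,1)$. The function is $\max(0,x,-y)$ and the polytope is a triangle with vertices $0,x,-y$. The walls of its normal fan contain $\Sigma_+$ and lie in $H_1\cup H_2\cup\Sigma_+$, so it is a shard polytope for $\Sigma_+$. Similarly $\max(0,-x,y)$ serves for $\Sigma_-$, and $\max(0,x)$, $\max(0,y)$ for $H_1,H_2$. Equation (4) also shows that no nonzero element of $Z_{\mathrm{Sh}(\mathcal A,B)}$ bends only along $\Sigma_+$: if the bends on $H_1,H_2$ and $\Sigma_-$ vanish, then $\delta=0$. The shards below $\Sigma$ in (ii) are really needed.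

## 4. Balancing codimension-two cones one at a time

A natural first guess is to look for functions whose bend is constant on every shard. Equation (4) rules this out already in the plane: bend constant on $H_1$ forces $\delta=0$, hence equal bends on $\Sigma_+$ and $\Sigma_-$, and no such function bends along only one of them.

The next attempt is to put bend $1$ on all walls of $\Sigma$, where $\Sigma$ is a shard of $H$, and then to repair (3). Let $z=\sum f_H\cdot\sigma$ over the walls $\sigma\subseteq\Sigma$. At a cone $G\in\mathcal F_{n-2}$ whose relative interior lies in $\mathrm{relint}\,\Sigma$, the two walls of $H$ at $G$ both lie in $\Sigma$ and cancel. The imbalance sits at cones $G\subseteq\partial\Sigma$. There $\mathrm{span}\,G$ is a cut of $H$, and (1) writes $f_H$ as a combination of the basic forms $f_{K_1},f_{K_2}$, so bends on walls of $K_1$ and $K_2$ at $G$ restore the balance at $G$. In the plane there is only one $G$, and the method ends successfully.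

From dimension $3$ on it does not end there: a wall has several codimension-two faces, and repairing one $G$ spoils others. In the example with six hyperplanes let $\Sigma=\{x_2\le x_1=x_4\le x_3\}$. At $G=\{x_1=x_2=x_4\le x_3\}$ we have $f_{14}=f_{12}+f_{24}$. Suppose we put a bend on the wall $\{x_1=x_2\le x_4\le x_3\}$ of $H_{12}$. Its other boundary ray is $\{x_1=x_2\le x_3=x_4\}$, through which only $H_{12}$ and $H_{34}$ pass. As $f_{12},f_{34}$ are independent, balance there forces the same bend on the next wall $\{x_1=x_2\le x_3\le x_4\}$ of $H_{12}$, and so on. The other cone $G'=\{x_2\le x_1=x_3=x_4\}$ in $\partial\Sigma$ makes its own demands. Each equation is solvable by itself; nothing so far says that they are solvable together.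

The complex $C^I$ names the obstruction. Let $I$ be a down-set that contains all shards strictly below $\Sigma$ but not $\Sigma$. Then $\partial z$ lies in $C^I_{n-2}$ and is a cycle there, and the repair we want is a chain in $C^I_{n-1}$ with boundary $-\partial z$. So the obstruction is a class in $H_{n-2}(C^I)$. The way past it is to prove that $H_{n-2}(C^I)=0$ for every down-set, by adding shards one at a time. When $\Sigma$ is added, the complex grows by the quotient $C^{I\cup\{\Sigma\}}/C^I$, which has a copy of $\mathbb R$ for each cone $\sigma\subseteq\Sigma$ with $f_H\notin N_I(\sigma)$. If these $\sigma$ are exactly the cones not contained in $\partial\Sigma$, the quotient is the relative cell complex of $\Sigma$ modulo its boundary, a ball modulo a sphere, and its homology is known. So all the lattice theory goes into one local statement (Lemma 7):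
$$f_H\in N_I(\sigma)\iff\sigma\subseteq\partial\Sigma .$$
Convexity is then easy: after solving for the bends, negative bends on shards below $\Sigma$ are made positive by adding multiples of functions already constructed for those shards.

## 5. Intervals around a cone, and simplicial base regions

**Step 1. Covers.** This step translates covers of $L$ into walls. If $R<R'$, a generic segment from $\mathrm{int}\,R$ to $\mathrm{int}\,R'$ crosses the hyperplanes of $S(R')\setminus S(R)$ one at a time, and no others. So $R\lessdot R'$ if and only if $S(R')=S(R)\sqcup\{H\}$ for one $H$, and then the crossing point lies in the relative interior of a wall in $H$ that is a common facet. Conversely adjacent regions are separated by exactly one hyperplane, so they form a cover. We say the cover is across $H$, and across $\Sigma$ if the common facet lies in the shard $\Sigma$.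

**Step 2. The interval $L_\sigma$.** This step shows that the regions around a cone $\sigma$ form an interval of $L$, so that lattice operations can be done locally. Let $L_\sigma=\{R:\sigma\subseteq R\}$ and let $B_\sigma$ be the region of $\mathcal A_\sigma$ containing $B$. Near a point of $\mathrm{relint}\,\sigma$ only the hyperplanes of $\mathcal A_\sigma$ are visible, so $L_\sigma$ is in bijection with the regions of $\mathcal A_\sigma$. Let $T$ be the set of hyperplanes not containing $\sigma$ that separate $\sigma$ from $B$. For $R\in L_\sigma$ we have
$$S(R)=T\sqcup S_\sigma(R),\qquad S_\sigma(R)=S(R)\cap\mathcal A_\sigma .$$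
Let $R_0,R_1\in L_\sigma$ correspond to $B_\sigma$ and $-B_\sigma$, so $S_\sigma(R_0)=\emptyset$ and $S_\sigma(R_1)=\mathcal A_\sigma$. If $R_0\le R\le R_1$, then $R$ lies on the same side as $R_0$, hence as $\mathrm{relint}\,\sigma$, of every $H\notin\mathcal A_\sigma$; since $f_H=0$ on $\sigma$ for $H\in\mathcal A_\sigma$, all sign conditions defining $R$ hold on $\sigma$, so $\sigma\subseteq R$. Thus $L_\sigma=[R_0,R_1]$, it is isomorphic to $\mathrm{PR}(\mathcal A_\sigma,B_\sigma)$, and joins and meets in $L$ of elements of $L_\sigma$ stay in $L_\sigma$. For $R\in L_\sigma$ let $R^-\in L_\sigma$ be the opposite element: $S_\sigma(R^-)=\mathcal A_\sigma\setminus S_\sigma(R)$. Any two elements of $L_\sigma$ are linked, through $R_0$, by covers inside $L_\sigma$, and the common facet of such a cover contains $\sigma$.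

**Step 3. Polygons.** This step describes $L_G$ for $G\in\mathcal F_{n-2}$. Put $X=\mathrm{span}\,G$; by (F3) it is a codimension-2 intersection of hyperplanes, and $\mathcal A_G=\mathcal A_X$. The regions of $\mathcal A_X$ are arranged cyclically, so $L_G$ consists of two maximal chains from $R_0$ to $R_1$: one crosses the basic hyperplane $K_1$ first and the basic hyperplane $K_2$ last, the other crosses $K_2$ first and $K_1$ last. In the interior of the first chain the separating set contains $K_1$ but not $K_2$; in the interior of the second it is the reverse. The only element of $L_G$ with both in its separating set is $R_1$, and the only one with neither is $R_0$. So elements in the interiors of different chains have join $R_1$ and meet $R_0$. Each $K\in\mathcal A_X$ is crossed once by each chain, and the facets of these two covers are the two walls of $K$ containing $G$.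

**Step 4. Independent walls.** This step extracts the only geometric consequence we need of $L$ being a lattice: it supplies coordinates near a cone.

**Lemma 1.** For every $\sigma\in\mathcal F$, the forms $f_K$, $K$ a wall of $B_\sigma$, are linearly independent.

**Proof.** By Step 2, $\mathrm{PR}(\mathcal A_\sigma,B_\sigma)\cong L_\sigma$ is a lattice. Let $f_1,\dots,f_k$ be the forms of the walls $H_1,\dots,H_k$ of $B_\sigma$. A nontrivial linear relation can be written $\sum_{p\in P}c_pf_p=\sum_{q\in N}d_qf_q$ with $P\cap N=\emptyset$ and all $c_p,d_q>0$. Both $P$ and $N$ are nonempty, since all $f_i>0$ on $\mathrm{int}\,B_\sigma$. Let $x$ be the join of the atoms $a_p$ $(p\in P)$, where $a_p$ is adjacent to $B_\sigma$ across $H_p$. For $q\in N$ the region adjacent to $-B_\sigma$ across $H_q$ has separating set $\mathcal A_\sigma\setminus\{H_q\}$, so it is an upper bound of these atoms. Hence $H_q\notin S(x)$ for $q\in N$, while $H_p\in S(x)$ for $p\in P$. On $\mathrm{int}\,x$ the left side of the relation is negative and the right side is positive, a contradiction. $\square$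

To see the lemma at work, take four planes in $\mathbb R^3$ with $f_1+f_3=f_2+f_4$, any three of the forms independent, all bounding $B$. The atoms $a_1,a_3$ have the upper bounds with separating sets $\{1,2,3\}$ and $\{1,3,4\}$. A join would have separating set $\{1,3\}$, but $f_1,f_3<0<f_2,f_4$ is impossible. So this poset is not a lattice.

## 6. Join-irreducibles and the forcing order on shards

**Step 5. From covers to join-irreducibles.** This step replaces any cover by a join-irreducible that generates the same congruence and sits on the same shard.

**Lemma 2.** Let $x\lessdot y$ be a cover across a shard $\Sigma$ of $H$. Let $j$ be minimal with $j\le y$, $j\not\le x$. Then $j$ is join-irreducible, $j_*\le x$, $\mathrm{con}(j_*,j)=\mathrm{con}(x,y)$, and $j_*\lessdot j$ is a cover across $\Sigma$.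

**Proof.** Every element below $j$ and different from $j$ is $\le y$, hence $\le x$ by minimality. So the join of all elements $<j$ is $\le x$ and differs from $j$; also $j\ne B$ since $B\le x$. Thus $j$ is join-irreducible and $j_*\le x$. From $x<x\vee j\le y$ we get $x\vee j=y$, and from $j_*\le x\wedge j<j$ we get $x\wedge j=j_*$. If $j_*\equiv j$, then $x=x\vee j_*\equiv x\vee j=y$. If $x\equiv y$, then $j_*=j\wedge x\equiv j\wedge y=j$. So the two congruences agree. Since $S(j)\subseteq S(y)=S(x)\sqcup\{H\}$ and $S(j)\not\subseteq S(x)$, we have $H\in S(j)$; and $H\notin S(j_*)$ because $j_*\le x$. So $j_*\lessdot j$ is across $H$.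

It remains to see that the walls $F_j=j\cap j_*$ and $F=x\cap y$ of $H$ lie in the same shard. Let $X$ be a cut of $H$, with basic hyperplanes $K_1,K_2$ and $f_H=\alpha f_{K_1}+\beta f_{K_2}$ as in (1). On $H$ we have $\alpha f_{K_1}=-\beta f_{K_2}$, so off $X$ the forms $f_{K_1},f_{K_2}$ have opposite signs. The relative interiors of $F_j$ and $F$ avoid $K_1$ and $K_2$. If they were on different sides of $X$ in $H$, then, up to exchanging $K_1$ and $K_2$, $f_{K_1}>0>f_{K_2}$ on $\mathrm{relint}\,F_j$ and $f_{K_1}<0<f_{K_2}$ on $\mathrm{relint}\,F$. The region $j$ has the facet $F_j$, so $K_2\in S(j)$; the region $y$ has the facet $F$, so $K_2\notin S(y)$. This contradicts $S(j)\subseteq S(y)$. So $F_j$ and $F$ are on the same side of every cut of $H$, that is, in the same shard. $\square$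

**Step 6. One congruence and one join-irreducible per shard.** This step makes shards into a poset. Here, and only here, the injectivity of $j\mapsto\mathrm{con}(j_*,j)$ is used.

**Lemma 3.**

- (a) All covers across a shard $\Sigma$ generate the same congruence, denoted $\mathrm{con}(\Sigma)$. So $\Sigma'\preceq\Sigma\iff\mathrm{con}(\Sigma)\le\mathrm{con}(\Sigma')$.
- (b) For each $\Sigma$ there is exactly one join-irreducible $J=J_\Sigma$ with $J_*\lessdot J$ across $\Sigma$. For every cover $x\lessdot y$ across $\Sigma$: $J\le y$ and $J_*\le x$.
- (c) $\preceq$ is a partial order on $\mathrm{Sh}(\mathcal A,B)$.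

**Proof.** (a) Let $\Sigma$ be a shard of $H$, and take two walls in $\Sigma$. Join generic points of their relative interiors by a segment. It stays in the convex set $\mathrm{relint}\,\Sigma$, and for a generic choice it avoids the cones of dimension $\le n-3$, which have codimension at least $2$ in $H$. So it runs through a sequence of walls in $\Sigma$, passing from one to the next through the relative interior of some $G\in\mathcal F_{n-2}$ contained in both, with $\mathrm{relint}\,G\subseteq\mathrm{relint}\,\Sigma$. Then $H$ is not cut along $\mathrm{span}\,G$, so $H$ is basic there, say $H=K_1$. The two covers across $H$ in the polygon $L_G$ are $R_0\lessdot a$ and $b\lessdot R_1$, with $a,b$ interior to different chains. If $R_0\equiv a$, then $b=b\vee R_0\equiv b\vee a=R_1$; if $b\equiv R_1$, then $R_0=a\wedge b\equiv a\wedge R_1=a$. So these two covers generate the same congruence, and by Step 3 their facets are the two consecutive walls. Following the sequence proves the first claim. A congruence therefore contracts $\Sigma$ if and only if it is $\ge\mathrm{con}(\Sigma)$, which gives the second claim.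

(b) Every shard contains a wall, so there is a cover across it, and existence is Lemma 2. Two such join-irreducibles have the same $\mathrm{con}(j_*,j)=\mathrm{con}(\Sigma)$, so they coincide by injectivity. Given a cover $x\lessdot y$ across $\Sigma$, the element $j$ of Lemma 2 is such a join-irreducible, hence $j=J$, and it satisfies $j\le y$, $j_*\le x$.

(c) Reflexivity and transitivity are clear. If $\Sigma\preceq\Sigma'\preceq\Sigma$, then $\mathrm{con}(\Sigma)=\mathrm{con}(\Sigma')$, so $J_\Sigma=J_{\Sigma'}$ by injectivity. The wall between this element and the unique element it covers lies in only one shard, so $\Sigma=\Sigma'$. $\square$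

Note a consequence of (a): a congruence that contracts one cover across $\Sigma$ contracts all of them. Write $\Sigma'\prec\Sigma$ for $\Sigma'\preceq\Sigma$, $\Sigma'\ne\Sigma$.

**Step 7. Forcing in a polygon.** This step produces the relations in $\preceq$ that we need, as in the hexagon of Section 3.

**Lemma 4.** Let $G\in\mathcal F_{n-2}$, $X=\mathrm{span}\,G$, $K_1\in\mathcal A_X$ basic, $K\in\mathcal A_X$ non-basic. If $\Sigma_1$ is a shard of $K_1$ containing $G$ and $\Sigma'$ a shard of $K$ containing $G$, then $\Sigma_1\prec\Sigma'$.

**Proof.** A cut $X'$ of $K_1$ is different from $X$, since $K_1$ is basic in $\mathcal A_X$. Write $X'=K_1\cap K'$ with $K'\in\mathcal A$. Then $G\not\subseteq K'$, otherwise $G\subseteq X'$ and $X'=\mathrm{span}\,G=X$. So $\mathrm{relint}\,G\cap X'=\emptyset$. Hence $G\not\subseteq\partial\Sigma_1$, and $\mathrm{relint}\,G\subseteq\mathrm{relint}\,\Sigma_1$ by (S3). The shard of a wall of $K_1$ containing $G$ meets $\mathrm{relint}\,\Sigma_1$, so it is $\Sigma_1$ by (S4): both walls of $K_1$ at $G$ lie in $\Sigma_1$. Also $\Sigma'$ is a union of walls, so one of these walls contains a given point of $\mathrm{relint}\,G$, hence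 $G$. So $\Sigma'$ contains a wall of $K$ at $G$.

Let the chains of $L_G$ be $R_0\lessdot a\le\dots\le a'\lessdot R_1$ (first step across $K_1$, last across $K_2$) and $R_0\lessdot c\le\dots\le b\lessdot R_1$ (first across $K_2$, last across $K_1$). Let $\equiv$ contract $\Sigma_1$. By Lemma 3(a), $R_0\equiv a$ and $b\equiv R_1$. Then
$$c=c\vee R_0\equiv c\vee a=R_1,\qquad R_0=a'\wedge b\equiv a'\wedge R_1=a'.$$
Classes are intervals, so all covers in $[c,R_1]$ and in $[R_0,a']$ are contracted. The two covers across the non-basic $K$ are among them, so $\equiv$ contracts $\Sigma'$. Thus $\Sigma_1\preceq\Sigma'$, and $\Sigma_1\ne\Sigma'$ since they lie in different hyperplanes. $\square$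

## 7. Which normals occur at a cone of a shard

**Step 8. The boundary of a shard.** This step gives one direction of the local statement: at a boundary cone, $f_H$ is a combination of normals of smaller shards.

**Lemma 5.** Let $\Sigma'$ be a shard of $K$ and $\sigma\in\mathcal F$, $\sigma\subseteq\partial\Sigma'$. Then there are shards $\Sigma_1,\Sigma_2\prec\Sigma'$, both containing $\sigma$, in hyperplanes $K_1,K_2$, with $f_K=\alpha f_{K_1}+\beta f_{K_2}$, $\alpha,\beta>0$.

**Proof.** $\Sigma'$ is an $(n-1)$-dimensional polyhedral cone. Let $z\in\mathrm{relint}\,\sigma$. It lies in the relative boundary of $\Sigma'$, hence in a facet $E$ of $\Sigma'$, and $\sigma\subseteq E$ because $E$ is a face of $\Sigma'$. Now $E\subseteq\partial\Sigma'$ is covered by the finitely many cuts of $K$, which have dimension $n-2=\dim E$. So some cut $X$ meets $E$ in dimension $n-2$, and then $X=\mathrm{span}\,E$. As $X$ misses $\mathrm{relint}\,\Sigma'$, the cone $\Sigma'$ lies on one side of $X$ in $K$, so $X\cap\Sigma'$ is a proper face containing the facet $E$, and $E=X\cap\Sigma'$. Hence $E$ is a union of cones of $\mathcal F$. Being convex of dimension $n-2$, $E$ is the closure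 of the complement in $E$ of its cones of dimension $\le n-3$, so it is a union of cones in $\mathcal F_{n-2}$. Choose $G\in\mathcal F_{n-2}$ with $z\in G\subseteq E$. Then $\sigma\subseteq G$ by (F2), and $\mathrm{span}\,G=X$.

Let $K_1,K_2$ be the basic hyperplanes of $\mathcal A_X$. The shards of $K_i$ cover $K_i$ and are unions of cones of $\mathcal F$, so some shard $\Sigma_i$ of $K_i$ contains a point of $\mathrm{relint}\,G$, hence $G$, hence $\sigma$. As $X$ is a cut of $K$, the hyperplane $K$ is non-basic in $\mathcal A_X$; equation (1) gives the relation between the forms, and Lemma 4 gives $\Sigma_i\prec\Sigma'$. $\square$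

**Step 9. The interior of a shard.** This step shows that a hyperplane is a wall of the local base region wherever its shard has no boundary. It is the heart of the local argument: one join-irreducible lies below two opposite covers.

**Lemma 6.** Let $\Sigma$ be a shard of $H$ and $\sigma\in\mathcal F$ with $\sigma\subseteq\Sigma$, $\sigma\not\subseteq\partial\Sigma$. Then $H$ is a wall of $B_\sigma$.

**Proof.** Since $H\in\mathcal A_\sigma$ supports a facet of some region of $\mathcal A_\sigma$, there is a cover $x\lessdot y$ in $L_\sigma$ across $H$. Then $y^-\lessdot x^-$ is also a cover in $L_\sigma$ across $H$. The common facets of both covers lie in $H$ and contain $\sigma$. By (S3), $\mathrm{relint}\,\sigma\subseteq\mathrm{relint}\,\Sigma$, and by (S4) this set meets no other shard of $H$. So both covers are across $\Sigma$. Let $J=J_\Sigma$. Lemma 3(b) applied to the two covers gives $J\le y$ and $J\le x^-$. As $R_0\le y$ and $R_0\le x^-$, the element $R_0\vee J$ lies below both $y$ and $x^-$, so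
$$S(R_0\vee J)\subseteq S(y)\cap S(x^-)=S(R_0)\sqcup\bigl(S_\sigma(y)\cap(\mathcal A_\sigma\setminus S_\sigma(x))\bigr)=S(R_0)\sqcup\{H\}.$$
Since $H\in S(J)$, equality holds: $S(R_0\vee J)=S(R_0)\sqcup\{H\}$. So in $L_\sigma\cong\mathrm{PR}(\mathcal A_\sigma,B_\sigma)$ the element $R_0\vee J$ is adjacent to the bottom element across $H$. That is, $H$ is a wall of $B_\sigma$. $\square$

**Step 10. The local statement.** This step combines Lemmas 1, 5 and 6 into the equivalence announced in Section 4.

**Lemma 7.** Let $I$ be a down-set and $\Sigma\notin I$ a shard of $H$ such that every $\Sigma'\prec\Sigma$ is in $I$. Let $\sigma\in\mathcal F$, $\sigma\subseteq\Sigma$. Then $f_H\in N_I(\sigma)$ if and only if $\sigma\subseteq\partial\Sigma$.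

**Proof.** If $\sigma\subseteq\partial\Sigma$, apply Lemma 5 to $\Sigma$. The shards $\Sigma_1,\Sigma_2\prec\Sigma$ are in $I$ and contain $\sigma$, so $f_H\in\mathrm{span}(f_{K_1},f_{K_2})\subseteq N_I(\sigma)$.

Now let $\sigma\not\subseteq\partial\Sigma$. By Lemma 6, $H=H_1$ is one of the walls $H_1,\dots,H_k$ of $B_\sigma$, and by Lemma 1 their forms $f_1=f_H,f_2,\dots,f_k$ are independent. Every $f_K$ with $K\in\mathcal A_\sigma$ is nonnegative on $B_\sigma=\{f_1,\dots,f_k\ge0\}$, so by Farkas' lemma it is a nonnegative combination of the $f_i$, with unique coefficients.

Claim: if a shard $\Sigma'$ of $K$ contains $\sigma$ and the $f_1$-coefficient of $f_K$ is positive, then $\Sigma\preceq\Sigma'$. We use induction on $\Sigma'$ in the finite poset $\preceq$. If $\sigma\not\subseteq\partial\Sigma'$, then $K$ is a wall of $B_\sigma$ by Lemma 6, so $K=H_i$ for some $i$; the positive $f_1$-coefficient forces $K=H_1=H$. As $\Sigma'$ contains $\sigma$, it meets $\mathrm{relint}\,\Sigma$, so $\Sigma'=\Sigma$ by (S4). If $\sigma\subseteq\partial\Sigma'$, Lemma 5 gives $\Sigma_1,\Sigma_2\prec\Sigma'$ containing $\sigma$, with $f_K=\alpha f_{K_1}+\beta f_{K_2}$ and $\alpha,\beta>0$.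 Here $K_1,K_2\in\mathcal A_\sigma$, so one of $f_{K_1},f_{K_2}$ has a positive $f_1$-coefficient, and by induction $\Sigma\preceq\Sigma_i\prec\Sigma'$ for some $i$. This proves the claim.

If $\Sigma'\in I$ is a shard of $K$ containing $\sigma$, then $\Sigma\not\preceq\Sigma'$, because $I$ is a down-set and $\Sigma\notin I$. By the claim the $f_1$-coefficient of $f_K$ is zero, so $f_K\in\mathrm{span}(f_2,\dots,f_k)$. Hence $N_I(\sigma)\subseteq\mathrm{span}(f_2,\dots,f_k)$, which does not contain $f_1=f_H$. $\square$

## 8. Homology of $C^I$ by adding shards one at a time

**Step 11. Cycles are piecewise linear functions.** This step makes the reading of $C^I_{n-1}$ in Section 1 exact.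

**Lemma 8.** $H_{n-1}(C^I)\cong Z_I$ via bends, for any set $I$ of shards.

**Proof.** Since $C^I_n=0$, $H_{n-1}(C^I)$ is the space of cycles $c=\sum_\sigma w_\sigma f_{H_\sigma}\cdot\sigma$ over walls $\sigma$ lying in shards of $I$. Since $H_{n-1}(D)=0$ by (2), $c=\partial g$ for some $g=(g_R)\in D_n$, unique up to adding one linear form to all $g_R$. By the choice of orientations, $\partial g=c$ says that $g_{R_+}-g_{R_-}=w_\sigma f_{H_\sigma}$ at each wall, with $w_\sigma=0$ on walls not in $\bigcup I$.

The $g_R$ glue to a continuous function. Given regions $R,R'$ with common face $\tau=R\cap R'$, they are linked by covers inside $L_\tau$, whose common facets contain $\tau$ (Step 2). Along each of these covers $g$ changes by a multiple of a form vanishing on $\tau$, so $g_R=g_{R'}$ on $\tau$.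

The non-linearity locus of $g$ is the union of the walls with nonzero bend. Indeed, a point of such a wall has no neighborhood on which $g$ is linear. If no such wall contains the point $p\in\mathrm{relint}\,\tau$, then linking through $L_\tau$ shows that all regions containing $p$ carry the same form, so $g$ is linear near $p$. Hence the locus lies in $\bigcup I$, and $g$ represents an element of $Z_I$.

Conversely let $g$ represent an element of $Z_I$. Its bend vanishes on each wall $\sigma\not\subseteq\bigcup I$, because $\mathrm{relint}\,\sigma$ is then disjoint from $\bigcup I$ by (S5). So $\partial(g_R)_R$ lies in $C^I_{n-1}$ and is a cycle. The two assignments are inverse to each other modulo linear functions. $\square$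

**Step 12. The filtration.** This step kills the obstruction of Section 4 and computes all dimensions.

**Proposition 9.** For every down-set $I$: $H_{n-2}(C^I)=0$ and $\dim H_{n-1}(C^I)=|I|$. If $\Sigma$ is maximal in the down-set $I'$ and $\Sigma$ is a shard of $H$, then every cycle in $C^{I'}_{n-1}$ has constant bend on the walls in $\Sigma$, and some cycle has bend $1$ on all walls in $\Sigma$.

**Proof.** We use induction on the size of the down-set; for $I=\emptyset$ the first assertion is trivial, as $C^\emptyset=0$. Let $\Sigma$ be maximal in the down-set $I'$. Then $I=I'\setminus\{\Sigma\}$ is a down-set containing all $\Sigma'\prec\Sigma$. Assume the first assertion for $I$. Let $Q=C^{I'}/C^I$. For $\sigma\not\subseteq\Sigma$ we have $N_{I'}(\sigma)=N_I(\sigma)$, and for $\sigma\subseteq\Sigma$ we have $N_{I'}(\sigma)=N_I(\sigma)+\mathbb Rf_H$. By Lemma 7, $Q_k$ has as a basis the classes $\overline{f_H}\cdot\sigma$ for $\sigma\in\mathcal F_k$ with $\sigma\subseteq\Sigma$ and $\sigma\not\subseteq\partial\Sigma$; the boundary is given by the incidence numbers $[\sigma:\tau]$.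

First case: $\partial\Sigma\ne\emptyset$. Then $0\in\partial\Sigma$, so the cone $\{0\}$ does not occur, and $Q$ is, shifted by one, the relative cellular chain complex of the pair $(\Sigma\cap S^{n-1},\partial\Sigma\cap S^{n-1})$. This pair is homeomorphic to $(D^{n-2},S^{n-3})$, as follows. Choose a unit vector $p\in\mathrm{relint}\,\Sigma$. Then $-p\notin\Sigma$: otherwise $0$, lying strictly between the relative interior point $p$ and $-p\in\Sigma$, would be in $\mathrm{relint}\,\Sigma$, contrary to $0\in\partial\Sigma$. Parametrize $H\cap S^{n-1}$ by $\cos\theta\,p+\sin\theta\,u$ with $0\le\theta\le\pi$ and $u\in H$ a unit vector orthogonal to $p$. For fixed $u$, the intersection of $\Sigma$ with the half-plane $\{sp+tu:t\ge0\}$ is a closed convex cone that contains all directions of small angle $\theta$ and does not contain $-p$. So it is given by $0\le\theta\le\theta(u)$ with $0<\theta(u)<\pi$. Points with $\theta<\theta(u)$ are in $\mathrm{relint}\,\Sigma$: the points $p$ and $\cos\theta(u)\,p+\sin\theta(u)\,u$ span the angle, and an interior point plus a point of a convex cone is interior. Points with $\theta>\theta(u)$ are outside $\Sigma$. Both conditions are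 open, so $u\mapsto\theta(u)$ is continuous, and the point with $\theta=\theta(u)$ lies in $\partial\Sigma$, since relative interior points admit slightly larger angles. Replacing $\theta$ by $\theta/\theta(u)$ gives the homeomorphism. (For $n=2$ there is no $u$, and the pair is a point and the empty set.)

Second case: $\partial\Sigma=\emptyset$. Then $\Sigma=\mathrm{relint}\,\Sigma$ is open and closed in $H$, so $\Sigma=H$, and $Q$ is, shifted by one, the augmented cellular chain complex of $H\cap S^{n-1}\cong S^{n-2}$. (For $n=1$ this is the empty sphere, and $Q$ is $\mathbb R$ in degree $0=n-1$.)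

In both cases $H_k(Q)=0$ for $k\ne n-1$ and $H_{n-1}(Q)$ is one-dimensional. As $Q_n=0$, $H_{n-1}(Q)$ is the space of cycles in $Q_{n-1}$. It is spanned by
$$z=\sum_{\sigma\in\mathcal F_{n-1},\ \sigma\subseteq\Sigma}\overline{f_H}\cdot\sigma .$$
This $z$ is a cycle: if $G\in\mathcal F_{n-2}$ has $G\subseteq\Sigma$, $G\not\subseteq\partial\Sigma$, then exactly two walls of $H$ contain $G$. Both lie in $\Sigma$, as $\mathrm{relint}\,G\subseteq\mathrm{relint}\,\Sigma$, and they have opposite incidence with $G$, because all walls of $H$ carry the same orientation of $H$.

The long exact homology sequence of $0\to C^I\to C^{I'}\to Q\to0$ reads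
$$0\to H_{n-1}(C^I)\to H_{n-1}(C^{I'})\to H_{n-1}(Q)=\mathbb Rz\to H_{n-2}(C^I)=0\to H_{n-2}(C^{I'})\to H_{n-2}(Q)=0 .$$
So $H_{n-2}(C^{I'})=0$ and $\dim H_{n-1}(C^{I'})=|I|+1=|I'|$. The image of a cycle of $C^{I'}_{n-1}$ in $Q_{n-1}$ records its bends on the walls in $\Sigma$. This image is a multiple of $z$, so these bends are all equal; and $z$ itself is attained, so some cycle has bend $1$ on all walls in $\Sigma$. Every nonempty down-set has a maximal element, so the induction covers all down-sets and all their maximal elements. $\square$

In the plane example with $I=\{H_1,H_2\}$ we have $\dim C^I_1=4$, $\dim C^I_0=2$, and homology of dimension $2$ in degree $1$ and $0$ in degree $0$. Adding $\Sigma_+$ adds one dimension to $C_1$ and none to $C_0$, because $f_3$ is already in $N_I(\{0\})$.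

## 9. Nonnegative bends and the shard polytopes

**Step 13. From functions to polytopes.** This step reads off a polytope and the walls of its normal fan from nonnegative bends.

**Lemma 10.** Let $f$ be continuous and linear on regions, $f=g_R$ on $R$, with all bends $w_\sigma(f)\ge0$. Then $f$ is the support function of $P=\mathrm{conv}\{g_R\}$, the normal fan of $P$ coarsens $\mathcal F$, and the union of the walls of the normal fan is $\bigcup\{\sigma\in\mathcal F_{n-1}:w_\sigma(f)>0\}$.

**Proof.** Let $x\in\mathrm{int}\,R'$, let $R$ be any region and $y\in\mathrm{int}\,R$ generic. The segment from $y$ to $x$ crosses hyperplanes one at a time, through relative interiors of walls, visiting $R=R^0,\dots,R^m=R'$. If $H$ is the hyperplane crossed between $R^{i-1}$ and $R^i$, then $g_{R^i}-g_{R^{i-1}}$ is a nonnegative multiple of that one of $\pm f_H$ which is nonnegative on $R^i$. Since $H$ is crossed only once, $x$ is on the side of $R^i$, so $g_{R^i}(x)\ge g_{R^{i-1}}(x)$. Hence $g_{R'}(x)\ge g_R(x)$. By continuity $f=\max_Rg_R$ everywhere, which is the support function of $P$.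

Each $g_R$ is a vertex: if $u\in P$ and $u(x)=g_R(x)$ for some $x\in\mathrm{int}\,R$, then the linear form $g_R-u$ is nonnegative near $x$ and zero at $x$, so $u=g_R$. Thus $g_R$ is the unique point of $P$ that is maximal in direction $x$. The argument also shows:
$$\text{if } v\in P \text{ and } N_v=\{f=v\}\text{ meets }\mathrm{int}\,R,\text{ then } v=g_R .\tag{5}$$

For a vertex $v$, $N_v$ is convex, being the zero set of the nonnegative convex function $f-v$. Every vertex is some $g_R$, so $N_v$ has nonempty interior. We have $N_v=\bigcup\{R:g_R=v\}$: if $x\in N_v$ and $y\in\mathrm{int}\,N_v$, then $x+\varepsilon y\in\mathrm{int}\,N_v$ for $\varepsilon>0$. This point lies in some region $R$ whose interior meets $\mathrm{int}\,N_v$, so $g_R=v$ by (5). Letting $\varepsilon\to0$, $x$ lies in a region with $g_R=v$; the other inclusion is clear. So each cone of $\mathcal F$, being a face of a region, is contained in some $N_v$, and the normal fan coarsens $\mathcal F$.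

The union of the walls of the normal fan is the union of the boundaries $\partial N_v$. Let $\sigma$ be a wall of $\mathcal F$ with $w_\sigma(f)>0$, between $R_+$ and $R_-$, and put $v=g_{R_+}\ne g_{R_-}$. Then $\sigma\subseteq R_+\subseteq N_v$, and $\mathrm{int}\,R_-$ is disjoint from $N_v$ by (5), so $\sigma\subseteq\partial N_v$. Conversely let $p\in\partial N_v$. Then $p$ lies in a region $R$ with $g_R=v$ and, as a limit of points outside $N_v$, in a region $R'$ with $g_{R'}\ne v$. Let $p\in\mathrm{relint}\,\tau$, $\tau\in\mathcal F$. Both regions are in $L_\tau$ by (F2) and are linked by covers inside $L_\tau$; some cover on the way has different forms on its two sides. Its common facet contains $\tau\ni p$ and has nonzero, hence positive, bend. $\square$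

**Step 14. Proof of Theorem A.** This step corrects the signs of the bends, by induction along $\preceq$. We construct continuous functions $f_\Sigma$, linear on regions, with bend $>0$ on every wall contained in $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$ and bend $0$ on all other walls. By (S5) these are the walls whose shard is $\preceq\Sigma$.

Let $f_{\Sigma'}$ be constructed for all $\Sigma'\prec\Sigma$. The set $I'=\{\Sigma':\Sigma'\preceq\Sigma\}$ is a down-set with maximal element $\Sigma$. By Proposition 9 and Lemma 8 there is $g_\Sigma$, continuous and linear on regions, with bend $1$ on all walls in $\Sigma$ and bend $0$ on all walls not in $\bigcup I'$. Put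
$$f_\Sigma=g_\Sigma+c\sum_{\Sigma'\prec\Sigma}f_{\Sigma'},\qquad c>0 .$$
On walls in $\Sigma$ the bend is $1$: for $\Sigma'\prec\Sigma$ we have $\Sigma\not\preceq\Sigma'$, so $f_{\Sigma'}$ has bend $0$ there. On a wall in a shard $\Sigma'\prec\Sigma$ all summands $f_{\Sigma''}$ have bend $\ge0$ and $f_{\Sigma'}$ has bend $>0$, so the bend of $f_\Sigma$ is at least $w(g_\Sigma)+c\,w(f_{\Sigma'})$, which is positive for $c$ large; there are finitely many walls, so one $c$ works for all. On the remaining walls every term has bend $0$.

By Lemma 10, $f_\Sigma$ is the support function of a polytope $P_\Sigma$ whose normal fan coarsens $\mathcal F$, with union of walls exactly $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$ (a union of walls of $\mathcal F$, by (S2)). This set contains $\Sigma$, so (i) and (ii) hold. This proves Theorem A. $\square$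

## 10. Bases of $Z_I$, quotient fans, and indecomposable shard polytopes

We now prove Theorem B. Part 2 comes first since part 4 uses it.

**Proof of part 2.** By Lemma 8, $g\in Z_I$ is a cycle in $C^I_{n-1}$ with the same bends, and Proposition 9 with $I'=I$ says that its bend is constant on the walls in $\Sigma$. $\square$

**Proof of part 1.** The dimension is Proposition 9 with Lemma 8. For the basis we show that the support functions of shard polytopes are triangular with respect to $\preceq$. Let $P_\Sigma$ $(\Sigma\in I)$ be arbitrary shard polytopes, with support functions $h_\Sigma$. By (i) each region lies in some maximal normal cone, so $h_\Sigma$ is linear on regions. Its bends are nonnegative: $h_\Sigma$ is the maximum of the points of $P_\Sigma$, so $g_{R_+}\ge g_{R_-}$ on $R_+$, where $f_H\ge0$. So Lemma 10 applies to $h_\Sigma$, and $P_\Sigma=\mathrm{conv}\{g_R\}$ as both have the same support function; the union of the walls of the normal fan of $P_\Sigma$ is the union of the walls of $\mathcal F$ with positive bend. By (ii) this union is contained in $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$, so the bend vanishes on walls whose shard is not $\preceq\Sigma$.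 It also contains $\Sigma$: for a wall $\sigma\subseteq\Sigma$, a point of $\mathrm{relint}\,\sigma$ lies in a wall with positive bend, which contains $\sigma$ by (F2) and so equals $\sigma$. Hence the bend is nonzero on all walls in $\Sigma$. In particular $h_\Sigma\in Z_{\{\Sigma'\preceq\Sigma\}}\subseteq Z_I$.

Suppose $\sum_{\Sigma\in I}\lambda_\Sigma h_\Sigma$ is linear with not all $\lambda_\Sigma$ zero. Take $\Sigma$ maximal with $\lambda_\Sigma\ne0$. Another $h_{\Sigma'}$ with $\lambda_{\Sigma'}\ne0$ has nonzero bend on a wall in $\Sigma$ only if $\Sigma\preceq\Sigma'$, which is excluded by maximality. So the sum has bend $\lambda_\Sigma w_\sigma(h_\Sigma)\ne0$ on a wall $\sigma\subseteq\Sigma$, a contradiction. The $|I|$ functions are independent in $Z_I$, which has dimension $|I|$, hence they form a basis. $\square$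

**Proof of part 3.** The polytope is a Minkowski sum. Take the polytopes $P_\Sigma$ of Theorem A. The sum $P=\sum_{\Sigma\in I}P_\Sigma$ (a point if $I=\emptyset$) has support function $\sum_{\Sigma\in I}f_\Sigma$, whose bend is $>0$ on the walls whose shard is in the down-set $I$, and $0$ on all others. By Lemma 10 the wall union of the normal fan is exactly $\bigcup I$.

For a lattice congruence $\equiv$ let $I$ be the set of shards it does not contract. It is a down-set: if $\Sigma\in I$, $\Sigma'\preceq\Sigma$ and $\equiv$ contracted $\Sigma'$, it would contract $\Sigma$. By Lemma 3(a) a cover is contracted if and only if it is across a shard not in $I$, that is, if and only if its wall has bend $0$ for the polytope $P$ just built. Let $g_R$ be the linear pieces of its support function. Congruence classes are intervals of $L$, so any two regions in a class are joined by covers within the class. These cross walls of bend $0$, so both regions carry the same $g_R=v$ and lie in the same maximal normal cone $N_v$ of $P$. Conversely, if $R,R'$ lie in the same $N_v$, then $\mathrm{int}\,R,\mathrm{int}\,R'\subseteq\mathrm{int}\,N_v$, and a generic segment from $\mathrm{int}\,R$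 to $\mathrm{int}\,R'$ stays in the convex set $\mathrm{int}\,N_v$. All regions it visits carry the form $v$, so it crosses only walls of bend $0$, that is, contracted ones, and $R\equiv R'$. Since $N_v$ is the union of the regions carrying $v$ (proof of Lemma 10), the maximal normal cones of $P$ are precisely the unions of the congruence classes. $\square$

**Proof of part 4.** The indecomposable polytope is found on an extreme ray of a cone of functions. Let $W\subseteq Z_{\mathrm{Sh}(\mathcal A,B)}$ be the cone of elements with nonnegative bends. It is polyhedral, and pointed since an element with all bends zero is zero. Let $W_\Sigma=W\cap Z_{\{\Sigma'\preceq\Sigma\}}$. It is a face of $W$, obtained by setting to zero the nonnegative functionals $w_\sigma$ for the walls $\sigma$ whose shard is not $\preceq\Sigma$. Write $f_\Sigma\in W_\Sigma$ as a sum of elements spanning extreme rays of $W_\Sigma$, which are extreme rays of $W$. As $f_\Sigma$ has positive bends on the walls in $\Sigma$, one of these elements, $e$, has a positive bend on some wall in $\Sigma$, hence by part 2, applied to the down-set $\{\Sigma'\preceq\Sigma\}$, on all walls in $\Sigma$. By Lemma 10, $e$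 is (up to a linear form) the support function of a polytope $P$ satisfying (i), and the union of the walls of its normal fan contains $\Sigma$ and is contained in $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$. So $P$ is a shard polytope for $\Sigma$.

Let $P=Q+Q'$, so $h_P=h_Q+h_{Q'}$. On a region, $h_P$ is linear and $h_Q,h_{Q'}$ are convex, so each of them is also concave, hence linear, there. Their bends are nonnegative by convexity, as in part 1. So $h_Q$ and $h_{Q'}$ represent elements of $W$ with sum $e$. As $e$ spans an extreme ray, $h_Q=\lambda h_P$ up to a linear form with $\lambda\ge0$. So $Q$ is a translate of $\lambda P$, that is, homothetic to $P$ or a point; and likewise $Q'$. Hence $P$ is Minkowski-indecomposable. This completes the proof of Theorem B. $\square$
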